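\title{Every pointwise smooth dendroid admits a selection}

\begin{abstract}
Let $X$ be a pointwise smooth dendroid and let $C(X)$ be the hyperspace of its subcontinua. We prove that there is a continuous map $\sigma:C(X)\to X$ with $\sigma(K)\in K$ for every $K$. The point $\sigma(K)$ is the unique minimizer on $K$ of a weighted supremum of countably many functions, each of which vanishes near a ``stable'' point and increases along the arcs that leave it. We also show that finitely many values of $\sigma$ can be prescribed on arcs between stable points, that certain values are forced for every selection, and that a dendroid with a selection need not be pointwise smooth.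
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{continuum} is a nonempty compact connected metric space. For a continuum $X$ with metric $d$, let $C(X)$ be the set of all subcontinua of $X$ with the Hausdorff metric
\[
H(A,B)=\max\Bigl\{\max_{a\in A}d(a,B),\ \max_{b\in B}d(b,A)\Bigr\}.
\]
A \emph{selection} is a continuous map $\sigma:C(X)\to X$ with $\sigma(K)\in K$ for every $K\in C(X)$. Identifying $x$ with $\{x\}$ makes $X$ a subspace of $C(X)$, and a selection is then a retraction of $C(X)$ onto $X$ that sends each subcontinuum to one of its own points. For $X=[0,1]$ one may take $\sigma(K)=\min K$, or the midpoint of $K$.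

A \emph{dendroid} is a continuum that is arcwise connected and \emph{hereditarily unicoherent}: any two subcontinua that meet have connected intersection. Two points $a,b$ of a dendroid are joined by a unique arc, denoted $ab$; we allow $a=b$ and put $aa=\{a\}$. By a theorem of Nadler and Ward, quoted in \cite{survey}, a continuum that admits a selection is a dendroid. Not every dendroid admits one; Section~\ref{sec:fans} contains an example. The source of the trouble is that the arc $ab$ need not depend continuously on its endpoints: two points can be close while the arc between them is long.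

Call $p\in X$ a \emph{root for $x$} if $px_n\to px$ in the Hausdorff metric for every sequence $x_n\to x$. If one point $p$ is a root for every $x\in X$, the dendroid is called \emph{smooth}, and the choice $\min K$ generalizes. Given $K\in C(X)$ and $y\in K$, let $a$ be the first point of $py$, going from $p$, that lies in $K$; thus $pa\cap K=\{a\}$. This point does not depend on $y$. Indeed, if $p\in K$ then $a=p$; and if $p\notin K$ and also $pa'\cap K=\{a'\}$, then $pa'\subset pa\cup aa'$ and $aa'\subset K$ give $pa'\setminus\{a'\}\subset pa$, hence $a'\in pa\cap K=\{a\}$. The first point depends continuously on $K$: if $K_j\to K$ have first points $a_j$ and $a$, choose $y_j\in K_j$ with $y_j\to a$; then $a_j\in py_j\to pa$, so every limit point of $(a_j)$ lies in $pa\cap K=\{a\}$.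

A dendroid is \emph{pointwise smooth} if every point $x$ has a root, which may depend on $x$. The following question is Question~4.2 of \cite{survey}.

\medskip
\noindent\textbf{Question.} \emph{Does every pointwise smooth dendroid admit a selection?}
\medskip

One can argue for either answer. The definition asks for no continuity of the root as a function of $x$, and a dendroid has no convex structure in which the first points seen from different roots could be averaged. On the other hand, the examples of Section~\ref{sec:fans} suggest that a selection is obstructed when long arcs pull in opposite directions along the same segment, and pointwise smoothness excludes exactly this. The answer is yes.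

\begin{theorem}\label{thm:main}
Every pointwise smooth dendroid $X$ admits a selection $\sigma:C(X)\to X$.
\end{theorem}

The construction also shows which values of a selection are free and which are not. For a point $x$ of a dendroid $X$ put
\begin{equation}\label{eq:L}
L(x)=\bigcap_{\varepsilon>0}\operatorname{cl}\bigcup\{xx':d(x,x')<\varepsilon\}.
\end{equation}
This set records how far the arcs from $x$ to nearby points reach. For $x\in K\in C(X)$ put $L_K(x)=L(x)\cap K$, and call $z\in K$ a \emph{stable point} of $K$ if $L_K(z)=\{z\}$. The set of stable points of $K$ is denoted $E(K)$. In a pointwise smooth dendroid it is never empty (Proposition~\ref{prop:stable}).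

\begin{theorem}\label{thm:values}
In parts \emph{(i)} and \emph{(ii)} let $X$ be a pointwise smooth dendroid.
\begin{enumerate}
\item[(i)] Given finitely many distinct $K_1,\dots,K_n\in C(X)$, points $a_s,b_s\in E(K_s)$ and $z_s\in a_sb_s$, there is a selection $\sigma$ with $\sigma(K_s)=z_s$ for all $s$.
\item[(ii)] For each $x\in X$ the set $L(x)$ is an arc $x\,q(x)$ or the singleton $\{x\}=\{q(x)\}$, and $\sigma(L(x))=q(x)$ for every selection $\sigma$.
\item[(iii)] The converse of Theorem~\ref{thm:main} is false: there is a dendroid that admits a selection and is not pointwise smooth.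
\end{enumerate}
\end{theorem}

After the preliminaries, Section~\ref{sec:L} translates pointwise smoothness into a property of the sets $L(x)$ and proves (ii). Section~\ref{sec:fans} works out a family of plane examples by hand; it proves (iii) and shows the idea of the construction, which is to replace averaging by minimizing a maximum. Section~\ref{sec:stable} produces stable points, Section~\ref{sec:voters} attaches to them the functions whose supremum is minimized in Section~\ref{sec:sigma}, and Section~\ref{sec:cont} proves that the minimizer is continuous. Part (i) is proved in Section~\ref{sec:prescribed}. The proof of Theorem~\ref{thm:main} does not use Theorem~\ref{thm:values}(i), (iii) or the statement about $\sigma(L(x))$ in (ii).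

\section{Limits of continua and arcs in dendroids}\label{sec:prelim}

Throughout, $X$ is a dendroid whose metric $d$ is scaled so that $\operatorname{diam}X\le1$, and $\bar B(e,r)$ is the closed ball of center $e$ and radius $r$.

\subsection*{Limits of sets}
For subsets $S_j\subset X$, let $\operatorname{Ls}S_j$ be the set of limits of convergent sequences $v_{j_i}\in S_{j_i}$ with $j_1<j_2<\cdots$. Then $\operatorname{Ls}(S_j\cup T_j)=\operatorname{Ls}S_j\cup\operatorname{Ls}T_j$, and passing to a subsequence of $(S_j)$ does not enlarge $\operatorname{Ls}$. We use two textbook facts. The space $C(X)$ is compact: every sequence of subcontinua has a subsequence converging to a subcontinuum. And $K_j\to K$ in $C(X)$ if and only if $\operatorname{Ls}K_j\subset K$ and every point of $K$ is the limit of a sequence $v_j\in K_j$.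

\subsection*{Whitney maps}
Arcs in $X$ have no length, and the diameter can stay constant while an arc grows. The substitute is a \emph{Whitney map} (Whitney, 1933): a continuous map $\mu:C(X)\to[0,1]$ with $\mu(\{x\})=0$ for all $x$ and $\mu(A)<\mu(B)$ whenever $A\subsetneq B$. One is given by
\[
\mu(A)=\sum_{n\ge1}2^{-n}\Bigl(\max_{a\in A}d(x_n,a)-\min_{a\in A}d(x_n,a)\Bigr),
\]
where $(x_n)$ is a dense sequence in $X$. Each bracket lies in $[0,1]$, is $2$-Lipschitz for $H$, vanishes on singletons and is monotone in $A$; and if $A\subset B$, $w\in B\setminus A$ and $d(x_n,w)<\frac12d(w,A)$, then $\min_Bd(x_n,\cdot)<\frac12d(w,A)<\min_Ad(x_n,\cdot)$, so the $n$-th bracket increases strictly. We fix a Whitney map $\mu$; it is uniformly continuous because $C(X)$ is compact.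

\subsection*{Arcs}
A subcontinuum of the arc $zb$ that contains $z$ has the form $zg$ with $g\in zb$; we call it an \emph{initial segment} of $zb$. Any two initial segments of $zb$ are nested.

\begin{enumerate}
\item[(D1)] \emph{A subcontinuum $A$ containing $a$ and $b$ contains $ab$.} The set $A\cap ab$ is a subcontinuum of $ab$ containing both endpoints.
\item[(D2)] \emph{$ab\subset ac\cup cb$. The set $zb\cap zc$ is an initial segment $zg$ of both $zb$ and $zc$. It equals $\{z\}$ if and only if $z\in bc$, and then $bc=bz\cup zc$.} The inclusion is (D1), and $zb\cap zc$ is a continuum containing $z$. If it equals $\{z\}$, then $bz\cup zc$ is an arc from $b$ to $c$, hence it is $bc$; conversely, if $z\in bc$, then $bz$ and $zc$ are the two subarcs into which $z$ divides $bc$.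
\item[(D3)] \emph{If $zb\cap zv\ne\{z\}$ and $zc\cap zv\ne\{z\}$, then $zb\cap zc\ne\{z\}$.} The two given sets are nondegenerate initial segments of $zv$, and the smaller one lies in $zb\cap zc$.
\item[(D4)] \emph{If $c_j\to c$ and $w_j\to w$, then every point of $cw$ is the limit of a sequence of points of $c_jw_j$.} Otherwise some $v\in cw$ has distance at least $\varepsilon>0$ from $c_jw_j$ for infinitely many $j$. A subsequence of these arcs converges to a continuum that contains $c$ and $w$, hence $v$ by (D1), a contradiction.
\item[(D5)] \emph{On a fixed arc $ab$, the subarc $st$ depends continuously on $(s,t)\in ab\times ab$.} Parametrize $ab$ by an interval and use uniform continuity.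
\end{enumerate}

Property (D3) says that ``leaving $z$ in the same direction'' is an equivalence relation on nondegenerate arcs from $z$. Property (D4) says that arcs cannot shrink in the limit. They can grow, and $L(x)$ measures this.

\section{The sets $L(x)$ and forced values}\label{sec:L}

The set $L(x)$ in \eqref{eq:L} is a nested intersection of continua containing $x$, hence a continuum containing $x$. We use it in the form
\begin{equation}\label{eq:Lseq}
v\in L(x)\iff v\in\operatorname{Ls}xx_n\ \text{ for some sequence }x_n\to x .
\end{equation}
Indeed, if $v\in L(x)$, then for each $n$ there are $x_n$ with $d(x,x_n)<1/n$ and $v_n\in xx_n$ with $d(v,v_n)<1/n$; and if $x_n\to x$, then for each $\varepsilon$ almost all arcs $xx_n$ occur in the union in \eqref{eq:L}.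

\begin{proposition}\label{prop:root}
A point $p$ is a root for $x$ if and only if $L(x)\subset px$. Consequently, a dendroid $X$ is pointwise smooth if and only if for every $x$ there is a point $q(x)$ with $L(x)=x\,q(x)$.
\end{proposition}

\begin{proof}
Let $x_n\to x$. If $p$ is a root for $x$, then $xx_n\subset xp\cup px_n$ and $px_n\to px$ give $\operatorname{Ls}xx_n\subset px$, so $L(x)\subset px$ by \eqref{eq:Lseq}. If $L(x)\subset px$, then $px_n\subset px\cup xx_n$ gives $\operatorname{Ls}px_n\subset px$, and with (D4) this means $px_n\to px$. For the second statement, a subcontinuum of $xp$ containing $x$ is an initial segment $xq$; and if $L(x)=xq$, then $q$ is a root for $x$.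
\end{proof}

So in a pointwise smooth dendroid every point $x$ either has $L(x)=\{x\}$ or carries one distinguished direction, that of the arc $L(x)$. The same holds inside $K\in C(X)$: for $x\in K$ the set $L_K(x)$ is a continuum containing $x$, hence an initial segment of $L(x)$. In a smooth dendroid with root $p$ all these directions point toward $p$, and the first point $a$ of $K$ is stable because $L_K(a)\subset pa\cap K=\{a\}$. Most uses of pointwise smoothness below go through the following statement.

\begin{lemma}[One direction]\label{lem:one}
Let $X$ be pointwise smooth. If $zb\cap zc=\{z\}$, then $L(z)\cap zb=\{z\}$ or $L(z)\cap zc=\{z\}$.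
\end{lemma}

\begin{proof}
Both sets are initial segments of $L(z)=z\,q(z)$, so they are nested, and the smaller one lies in $zb\cap zc$.
\end{proof}

The direction of $L(x)$ is a constraint on every selection. The next proposition, together with Proposition~\ref{prop:root}, proves Theorem~\ref{thm:values}(ii). It needs no hypothesis at points other than $x$.

\begin{proposition}\label{prop:forced}
Let $X$ be a dendroid and let $x,q\in X$ satisfy $L(x)=xq$. Then $\sigma(xq)=q$ for every selection $\sigma$.
\end{proposition}

\begin{proof}
By \eqref{eq:Lseq} there are $x_n\to x$ and $v_n\in xx_n$ with $v_n\to q$: the arc $xx_n$ runs out to a point near $q$ and returns. Enlarge $xv_n$ to $xx_n$ through the arcs $xt$, $t\in v_nx_n$, and then shrink $xx_n$ to $v_nx_n$ through the arcs $tx_n$, $t\in xv_n$. By (D5) this is a path in $C(X)$. Along it, $\sigma$ moves continuously in the arc $xx_n$ from a point of $xv_n$ to a point of $v_nx_n$, so $\sigma(B_n)=v_n$ for some arc $B_n$ on the path. Each $B_n$ lies in $xx_n$ and contains either $x$ and $v_n$ or $v_n$ and $x_n$. Hence every limit of a subsequence of $(B_n)$ is a continuum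 that lies in $L(x)$ and contains $x$ and $q$, so it equals $xq$ by (D1). Thus $B_n\to xq$ and $\sigma(xq)=\lim v_n=q$.
\end{proof}

\section{Two fans on a common base}\label{sec:fans}

Fix $\tau\in(-1,1]$. In the plane let $v_L=(-1,0)$, $o=(0,0)$, $v_R=(1,0)$. Let $Y_\tau$ be the union of the \emph{base} $B=[-1,1]\times\{0\}$, the \emph{upper legs}, which are the straight segments from $v_L$ to $(\tau,\frac1n)$, and the \emph{lower legs}, which are the straight segments from $v_R$ to $(-\tau,-\frac1n)$, for $n\ge1$ (Figure~\ref{fig:fans}). The legs converge to subsegments of $B$, so $Y_\tau$ is an arcwise connected continuum. The reflection in $o$ maps $Y_\tau$ onto itself and exchanges $v_L$ and $v_R$.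

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.35]
\foreach \x/\s/\lab in {-0.5/0/{-1/2}, 0/3/0, 1/6/1} {
  \begin{scope}[shift={(\s,0)}]
    \draw[very thick] (-1,0) node[left] {$v_L$} -- (1,0) node[right] {$v_R$};
    \foreach \n in {1,...,9} {
      \draw (-1,0) -- (\x,{1/\n});
      \draw (1,0) -- ({-1*(\x)},{-1/\n});
    }
    \node at (0,-1.3) {$Y_{\lab}$};
  \end{scope}
}
\end{tikzpicture}
\caption{Two sequences of segments, one issuing from $v_L$ and one from $v_R$, converge to parts of the base $v_Lv_R$. In $Y_{-1/2}$ the two limit segments are disjoint: the dendroid is pointwise smooth. In $Y_0$ they share one point: it is not pointwise smooth but has a selection. In $Y_1$ they coincide: it has no selection.}\label{fig:fans}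
\end{figure}

A leg without its vertex $v_L$ or $v_R$ is an \emph{open leg}. It is open in $Y_\tau$, because on $Y_\tau\cap\{y>0\}$ the slope $y/(x+1)$ takes a discrete set of values, one for each upper leg; the lower legs follow by symmetry.

\begin{lemma}\label{lem:fans}
Let $K$ be a subcontinuum of $Y_\tau$. If $K$ meets an open leg and is not contained in it, then $K$ contains the vertex of that leg. If $S$ is a leg or the base, then $K\cap S$ is connected. The continuum $Y_\tau$ is a dendroid.
\end{lemma}

\begin{proof}
An open leg is open and closed in $Y_\tau$ minus the vertex, which gives the first claim. For the second, let $w\in S\setminus K$; we show that $K$ does not contain points of $S$ on both sides of $w$, and we may assume that $w$ is not an endpoint of $S$. If $S$ is a leg, the part of $S$ beyond $w$ is open and closed in $Y_\tau\setminus\{w\}$, so $K$ lies in it or misses it. Let $S=B$ and $w=(\xi,0)$ with $-1<\xi<1$. Since $K$ misses a neighborhood of $w$, there is $N$ such that $K$ misses $T\cap\{x=\xi\}$, where $T$ is the union of $B$ and all legs of index $n\ge N$. Let $M_L$ be the union of $T\cap\{x\le\xi\}$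 and the upper legs of index $n<N$, and let $M_R$ be the union of $T\cap\{x\ge\xi\}$ and the lower legs of index $n<N$. These closed sets cover $Y_\tau$ and meet only in $T\cap\{x=\xi\}$, so $K$ lies in one of them and meets $B$ on one side of $w$ only.

For $a,b\in Y_\tau$ define a polygonal arc $P(a,b)$: the straight segment if $a,b$ lie in one leg or in the base, and otherwise the path from $a$ to $a^*$, along the base to $b^*$, and on to $b$, where $a^*=a$ for $a\in B$ and $a^*$ is the vertex of the leg of $a$ otherwise. By the first two claims every subcontinuum containing $a$ and $b$ contains $P(a,b)$. So the intersection of two subcontinua contains $P(a,b)$ with any two of its points $a,b$, and is connected.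
\end{proof}

The arcs of $Y_\tau$ are the paths $P(a,b)$, and $L$ can be read off. On an open leg, $L(w)=\{w\}$. Let $w=(\xi,0)\in B$. Points near $w$ on the base are reached by short arcs. Points near $w$ on upper legs exist only if $\xi\le\tau$; the arcs to them run along the base to $v_L$ and back along the leg, and converge to $wv_L$. By symmetry,
\[
L(w)=\{w\}\ \cup\ \bigl(wv_L\text{ if }\xi\le\tau\bigr)\ \cup\ \bigl(wv_R\text{ if }\xi\ge-\tau\bigr).
\]

\subsection*{A dendroid without a selection}
In $Y_1$ we have $L(v_L)=L(v_R)=B$. Proposition~\ref{prop:forced} at $x=v_R$ forces $\sigma(B)=v_L$, and at $x=v_L$ it forces $\sigma(B)=v_R$. So $Y_1$ has no selection, and pointwise smoothness cannot simply be dropped from Theorem~\ref{thm:main}.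

\subsection*{Pointwise smooth, not smooth}
For $\tau\ge0$ we have $L(o)=B$, an arc of which $o$ is not an endpoint, so $Y_\tau$ is not pointwise smooth by Proposition~\ref{prop:root}. For $\tau<0$ no point of $B$ satisfies both $\xi\le\tau$ and $\xi\ge-\tau$, so $Y_\tau$ is pointwise smooth. It is not smooth: the arc from a root for $(\tau,0)$ to $(\tau,0)$ must contain $v_L$, which puts the root on an upper leg, while a root for $(-\tau,0)$ must lie on a lower leg.

\subsection*{Stable values do not suffice}
In the smooth case the selected point was stable, and one may hope for a selection with $\sigma(K)\in E(K)$ for all $K$. In $Y_\tau$ with $\tau<0$ there is none. Let $K_t$ be the segment from $v_L$ to $(t,0)$, $\tau\le t\le1$. Since $K_\tau=L((\tau,0))$, we have $\sigma(K_\tau)=v_L$. The points $(\xi,0)$ with $-1<\xi\le\tau$ are not stable in any $K_t$. If $\sigma(K_t)$ were always stable, continuity in $t$ would keep it at $v_L$, so $\sigma(B)=v_L$; by symmetry $\sigma(B)=v_R$. A selection must therefore be able to \emph{compromise} between two stable points, at a point that is itself not stable.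

\subsection*{A selection for $\tau\le0$}
Let $X_L$ be the union of $v_Lo$ and the upper legs, and $X_R$ the union of $ov_R$ and the lower legs. These are closed sets with $X_L\cup X_R=Y_\tau$ and $X_L\cap X_R=\{o\}$. Let $\pi_L:Y_\tau\to X_L$ be the identity on $X_L$ and send $X_R$ to $o$; define $\pi_R$ symmetrically. For $K\in C(Y_\tau)$ the continuum $\pi_L(K)$ depends continuously on $K$, and by Lemma~\ref{lem:fans} it contains $v_L$ or is a subsegment of an upper leg or of $v_Lo$. So it has a unique point $a(K)$ nearest to $v_L$. The map $a$ is continuous, because a limit of nearest points is a nearest point of the limit set. Let $b(K)$ be the point of $\pi_R(K)$ nearest to $v_R$, and put $\alpha=\operatorname{diam}\pi_L(K)$, $\beta=\operatorname{diam}\pi_R(K)$. Define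
\[
\sigma(K)=\begin{cases}
a(K)&\text{if }K\subset X_L,\\[2pt]
b(K)&\text{if }K\subset X_R,\\[2pt]
\dfrac{\alpha\,a(K)+\beta\,b(K)}{\alpha+\beta}&\text{if }o\in K\ne\{o\}.
\end{cases}
\]
The families $\{K\subset X_L\}$, $\{K\subset X_R\}$ and $\{K\ni o\}$ are closed in $C(Y_\tau)$, and they cover it because $X_L\setminus\{o\}$ and $X_R\setminus\{o\}$ separate $Y_\tau\setminus\{o\}$. The formulas agree on overlaps: if $o\in K\subset X_L$ and $K\ne\{o\}$, then $\beta=0<\alpha$; the case of $X_R$ is symmetric; and $a(\{o\})=b(\{o\})=o$. On the family $\{K\ni o\}$ the map $\sigma$ is continuous where $\alpha+\beta>0$, and at $\{o\}$ because $\sigma(K)$ is a convex combination of $a(K)$ and $b(K)$, which tend to $o$. Finally $\sigma(K)\in K$. If $K\subset X_L$, then $\pi_L(K)=K\ni a(K)$, and symmetrically for $X_R$. If $o\in K$, then $\pi_L(K)=K\cap X_L$ contains $v_L$ or is a subsegment of $v_Lo$, so $a(K)\in v_Lo\cap K$; likewise $b(K)\in ov_R\cap K$; and the straight segment from $a(K)$ to $b(K)$ lies in $K\cap B$, which is connected.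

For $\tau=0$ this is a selection on a dendroid that is not pointwise smooth, which proves Theorem~\ref{thm:values}(iii).

\subsection*{The average as a minimax}
The formula for $\sigma$ uses the linear structure of the base, but it has a reading that does not. Let $\tau<0$, $o\in K\ne\{o\}$, $a=a(K)$, $b=b(K)$, $z=\sigma(K)$, and let $\ell(s,t)$ be the length of the arc $st$. Both $a$ and $b$ are stable points of $K$: for $a$, we have $L(a)\subset av_L$ and $av_L\cap K=\{a\}$. The weighted average is the point of $ab$ with $\alpha\,\ell(a,z)=\beta\,\ell(b,z)$, and it is the unique minimizer on $K$ of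
\[
F(y)=\max\{\alpha\,\ell(a,y),\ \beta\,\ell(b,y)\}.
\]
To see this when $\alpha,\beta>0$, let $y\in K\setminus\{z\}$. Since $z\in ab\subset ay\cup yb$, the point $z$ lies strictly before $y$ on $ay$ or on $by$, and the corresponding term of $F(y)$ exceeds $F(z)$. When $\beta=0<\alpha$ we have $z=a$, the only zero of $F$; the case $\alpha=0<\beta$ is symmetric.

Think of $a$ and $b$ as voters, each of whom complains more the farther $y$ is from it along arcs, with weights that fade to $0$ continuously as a voter ceases to be relevant. The elected point minimizes the loudest complaint. The proof of Theorem~\ref{thm:main} carries this out in general: it finds stable points, builds complaint functions that make sense for all $K$ near a given $K_0$, and shows that the minimizer moves continuously.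

\section{Existence of stable points}\label{sec:stable}

From now on $X$ is a pointwise smooth dendroid. The first lemma describes the possible limits of arcs; it holds in every dendroid.

\begin{lemma}\label{lem:limits}
Let $K_j\to K$ in $C(X)$.
\begin{enumerate}
\item[(a)] If $x_j\in K_j$ and $x_j\to x$, then $\operatorname{Ls}L_{K_j}(x_j)\subset L_K(x)$.
\item[(b)] If $c_j,w_j\in K_j$, $c_j\to c$ and $w_j\to w$, then $\operatorname{Ls}c_jw_j\subset cw\cup L_K(c)\cup L_K(w)$. In particular, if $c=w$, then $\operatorname{Ls}c_jw_j\subset L_K(c)$.
\item[(c)] If $x\in K$, $y\in L_K(x)$ and $z\in xy$, then $y\in L_K(z)$, and hence $zy\subset L_K(z)$.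
\end{enumerate}
\end{lemma}

\begin{proof}
In (a) and (b) the sets with index $j$ lie in $K_j$, by (D1) in the case of arcs, so their limit points lie in $K$. It remains to locate them in the sets $L(\cdot)$.

(a) After passing to a subsequence let $v_j\in L(x_j)$ and $v_j\to v$. Choose $x_j'\in X$ with $d(x_j,x_j')<1/j$ and $v_j'\in x_jx_j'$ with $d(v_j,v_j')<1/j$. Then $v\in\operatorname{Ls}x_jx_j'\subset\operatorname{Ls}xx_j\cup\operatorname{Ls}xx_j'\subset L(x)$ by (D2) and \eqref{eq:Lseq}.

(b) Apply \eqref{eq:Lseq} to $c_jw_j\subset c_jc\cup cw\cup ww_j$.

(c) Take $x_n\to x$ and $y_n\in xx_n$ with $y_n\to y$. The arc $xx_n$ passes near $z$ twice, once on the way out and once on the way back: by (D4) there are $z_n'\in xy_n$ and $z_n''\in y_nx_n$, both converging to $z$. Then $y_n\in z_n'z_n''$, and (b) with $K_j=K=X$ gives $y\in L(z)$. Since $y,z\in K$, we get $y\in L_K(z)$, and $zy\subset L_K(z)$ by (D1).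
\end{proof}

An arc that passes near $z$ three times, forward, backward and forward again, would put two directions into $L(z)$.

\begin{lemma}[No zigzag]\label{lem:zigzag}
Let $p_j,s_j,t_j,q_j$ lie in this order on the arc $p_jq_j$ and converge to $p,s,t,q$. Then no point of $st\setminus\{s,t\}$ lies in $ps\cap tq$.
\end{lemma}

\begin{proof}
Suppose $z$ is such a point. By (D4) there are $z_j\in p_js_j$, $z_j'\in s_jt_j$ and $z_j''\in t_jq_j$ converging to $z$. Then $s_j\in z_jz_j'$ and $t_j\in z_j'z_j''$, so $s,t\in L(z)$ by Lemma~\ref{lem:limits}(b). Both differ from $z$, and $zs\cap zt=\{z\}$ since $z\in st$. This contradicts Lemma~\ref{lem:one}.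
\end{proof}

In $Y_0$ the lemma fails: the points $(0,\frac1j)$, $v_L$, $v_R$, $(0,-\frac1j)$ lie in this order on an arc and converge to $o,v_L,v_R,o$, and $o\in ov_L\cap v_Ro$.

To find a stable point of $K$, start anywhere in $K$ and walk in the direction of $L_K$ until the walk stops. The walk may need infinitely many steps, and we must know that it then converges along an arc.

\begin{lemma}\label{lem:chain}
Let $xy_1\subsetneq xy_2\subsetneq\cdots$ and $y_n\to w$. Then $xy_n\subset xw$ for all $n$, and every $z\in xw\setminus\{w\}$ lies in $xy_n\setminus\{y_n\}$ for all large $n$.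
\end{lemma}

\begin{proof}
Suppose $xy_n\not\subset xw$ for some $n$, so that $xw\cap xy_n=xg$ with $g\ne y_n$. For $m\ge n$ the set $xw\cap xy_m$ is an initial segment of $xy_m$ that does not contain $xy_n$; so it lies in $xy_n$ and equals $xg$. Hence $gw\cap gy_m\subset xg\cap gw=\{g\}$, and $wy_m=wg\cup gy_m$ by (D2). In particular $y_n\ne w$, because $y_n\in gy_n\setminus\{g\}$ is not in $gw$. For $m\ge k\ge n$ the points $g,y_k,y_m$ lie in this order on $xy_m$, so $y_k\in wy_m$. Letting $m\to\infty$ gives $y_k\in L(w)$ for all $k\ge n$, by \eqref{eq:Lseq}. Now $L(w)$ is an arc $wq$, and $y_n\in wy_k$ means that $y_k\in y_nq$ for all $k\ge n$. The arc $y_nq$ is closed and misses $w$, which contradicts $y_k\to w$.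

So all $y_n$ lie on $xw$. If $z\in xw\setminus\{w\}$, then $xz$ is closed and misses $w$, so $y_n\notin xz$ for large $n$; that is, $z\in xy_n\setminus\{y_n\}$.
\end{proof}

\begin{proposition}\label{prop:stable}
$E(K)\ne\emptyset$ for every $K\in C(X)$.
\end{proposition}

\begin{proof}
Fix $x\in K$. Call $y\in K$ \emph{admissible} if $L_K(z)\cap zy\ne\{z\}$ for every $z\in xy\setminus\{y\}$; this says that the arc $xy$ follows the direction of $L_K$ at each of its points before $y$. The point $x$ is admissible.

\emph{If $y,y'$ are admissible, then $xy$ and $xy'$ are nested.} Otherwise $xy\cap xy'=xg$ with $g\ne y,y'$. Then $gy\cap gy'\subset xg\cap gy=\{g\}$, while $L(g)$ meets both $gy$ and $gy'$ in more than $g$, against Lemma~\ref{lem:one}.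

\emph{There is an admissible $w$ for which $\mu(xw)$ is largest.} Let $\mu^*$ be the supremum of $\mu(xy)$ over admissible $y$, and suppose it is not attained. Take admissible $y_n$ with $\mu(xy_n)$ strictly increasing to $\mu^*$ and $y_n\to w\in K$. The arcs $xy_n$ are nested, hence strictly increasing. By Lemma~\ref{lem:chain}, each $z\in xw\setminus\{w\}$ lies in some $xy_n\setminus\{y_n\}$, and $zy_n\subset zw$; so $L_K(z)\cap zw\ne\{z\}$ and $w$ is admissible. Also $\mu(xw)\ge\mu(xy_n)$ for all $n$, so $\mu^*$ is attained after all.

\emph{This $w$ is stable.} Suppose $L_K(w)=wq$ with $q\ne w$. First, $L_K(w)$ does not point back toward $x$. If it did, there would be $p\in wq\cap wx$ with $p\ne w$; take $z\in wp\setminus\{w,p\}$. Then $zp\subset L_K(z)$ by Lemma~\ref{lem:limits}(c), $L_K(z)\cap zw\ne\{z\}$ because $w$ is admissible and $z\in xw\setminus\{w\}$, and $zp\cap zw=\{z\}$; this contradicts Lemma~\ref{lem:one}. So $wq\cap wx=\{w\}$ and $xq=xw\cup wq$. Then $q$ is admissible: for $z\in xw\setminus\{w\}$ we have $zw\subset zq$, and for $z\in wq\setminus\{q\}$ we have $zq\subset L_K(z)$ by Lemma~\ref{lem:limits}(c).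 But $\mu(xq)>\mu(xw)$, a contradiction.
\end{proof}

\begin{remark}
Parts (i) and (ii) of Theorem~\ref{thm:values} fit together: $E(L(x))=\{q(x)\}$. For $K=L(x)=xq$ and $z\in K\setminus\{q\}$ we have $q\in L_K(z)$ by Lemma~\ref{lem:limits}(c), so $z$ is not stable, and $E(K)\ne\emptyset$ leaves only $q$.
\end{remark}

\section{Voters}\label{sec:voters}

A stable point $e$ of $K_0$ need not belong to a continuum $K$ near $K_0$, and there is no canonical point of $K$ to replace it. We therefore allow any point $c\in K$ close to $e$ as base point and make the complaint function blind to everything inside a ball around $e$. Stability is what makes this possible: it guarantees that the arcs between admissible base points, and also the sets $L_K(c)$ onto which arcs from $c$ may degenerate, stay inside the ball.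

\begin{definition}\label{def:voter}
A \emph{voter} is a quadruple $(\mathcal U,e,r,\rho)$ with $\mathcal U\subset C(X)$ open, $e\in X$ and $0<r\le\rho$, such that for every $K\in\mathcal U$ the set $A(K)=K\cap\bar B(e,r)$ is nonempty and
\begin{equation}\label{eq:voter}
cc'\subset\bar B(e,\rho)\quad\text{and}\quad L_K(c)\subset\bar B(e,\rho)\qquad\text{for all }c,c'\in A(K).
\end{equation}
We call $\mathcal U$ the \emph{domain}, $e$ the \emph{center}, $\rho$ the \emph{radius}, and the points of $A(K)$ the \emph{base points} in $K$.
\end{definition}

Replacing the domain by a smaller open set gives again a voter. If $K_j\to K$ with $K_j,K\in\mathcal U$, then limits of base points in $K_j$ are base points in $K$.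

\begin{lemma}\label{lem:voter}
If $e\in E(K_0)$ and $\rho>0$, there is a voter with center $e$ and radius $\rho$ whose domain contains $K_0$.
\end{lemma}

\begin{proof}
For $j\ge1/\rho$ try $r=1/j$ and $\mathcal U=\{K:H(K,K_0)<1/j\}$. Since $e\in K_0$, the sets $A(K)$ are nonempty. If \eqref{eq:voter} failed for every such $j$, there would be $K_j\to K_0$, points $c_j,c_j'\in K_j$ converging to $e$, and points $v_j\in c_jc_j'\cup L_{K_j}(c_j)$ with $d(v_j,e)>\rho$. By Lemma~\ref{lem:limits}(a),(b), every limit point of $(v_j)$ lies in $L_{K_0}(e)=\{e\}$, a contradiction.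
\end{proof}

How should the voter measure its distance from $z\in K$? A first attempt is $\mu(u_0z)$, where $u_0$ is the point at which $cz$ first leaves the ball; but an exit point can jump when the arc is moved slightly. We soften the cut by giving each point $u$ of the arc a weight that vanishes on the ball. Write $t^+=\max\{t,0\}$. For $K\in\mathcal U$, $z\in K$ and $c\in A(K)$ put
\begin{equation}\label{eq:kappa}
\kappa(K,z)=\max_{u\in cz}\ (d(u,e)-\rho)^+\,\mu(uz)\ \in[0,1].
\end{equation}
The maximum exists by (D5), and a point $u$ at which it is attained is called a \emph{maximizer}. The value does not depend on $c$. Indeed, only points $u$ with $d(u,e)>\rho$ contribute. If $c'\in A(K)$ and $u\in cz\subset cc'\cup c'z$ has $d(u,e)>\rho$, then $u\notin cc'$ by \eqref{eq:voter}, so $u\in c'z$; by symmetry $cz$ and $c'z$ have the same points outside the ball.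

\begin{lemma}\label{lem:kappa}
Let $(\mathcal U,e,r,\rho)$ be a voter, $K\in\mathcal U$, $c\in A(K)$ and $z\in K$.
\begin{enumerate}
\item[($\kappa$1)] $\kappa(K,z)=0$ if and only if $cz\subset\bar B(e,\rho)$.
\item[($\kappa$2)] If $y\in cz\setminus\{z\}$, then $\kappa(K,y)\le\kappa(K,z)$, with strict inequality if $\kappa(K,z)>0$.
\item[($\kappa$3)] If $y'\to z$ along a fixed arc $zy\subset K$, then $\limsup\kappa(K,y')\le\kappa(K,z)$.
\item[($\kappa$4)] If $\mathcal U\ni K_j\to K$, $z_j\in K_j$ and $z_j\to z$, then $\liminf\kappa(K_j,z_j)\ge\kappa(K,z)$.
\item[($\kappa$5)] If $\mathcal U\ni K_j\to K$, $c_j\in A(K_j)$, $c_j\to c$, $y_j\in K_j$, $y_j\to z$, and $\operatorname{Ls}c_jy_j\subset cz\cup L_K(c)$, then $\limsup\kappa(K_j,y_j)\le\kappa(K,z)$.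
\end{enumerate}
\end{lemma}

\begin{proof}
Write $h(u)=(d(u,e)-\rho)^+$, a continuous function with values in $[0,1]$.

($\kappa$1) If $cz\subset\bar B(e,\rho)$, then $h=0$ on $cz$. Otherwise $h(u)>0$ for some $u\in cz$, and we can take $u\ne z$: if $u=z$, then $z\ne c$ because $d(c,e)\le r\le\rho$, and we move $u$ slightly toward $c$. Then $h(u)\mu(uz)>0$.

($\kappa$2) If $\kappa(K,y)=0$, both claims hold. Otherwise let $u\in cy$ be a maximizer for $y$. Then $h(u)>0$ and $uy\subsetneq uz$, so $\kappa(K,y)=h(u)\mu(uy)<h(u)\mu(uz)\le\kappa(K,z)$.

($\kappa$3) Let $zc\cap zy=zg$. If $g\ne z$, then points $y'\in zy$ near $z$ lie in $zg\subset cz$, and ($\kappa$2) applies. If $g=z$, then $cy'=cz\cup zy'$, and $\operatorname{diam}zy'\to0$ by (D5). For $u\in cz$ we have $uy'=uz\cup zy'$, so $H(uy',uz)\le\operatorname{diam}zy'$, and $h(u)\mu(uy')\le\kappa(K,z)+|\mu(uy')-\mu(uz)|$, where the last term tends to $0$ uniformly in $u$. For $u\in zy'$ we have $h(u)\mu(uy')\le\mu(zy')\to0$.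

($\kappa$4) Pass to a subsequence that realizes the lower limit and along which base points $c_j\in A(K_j)$ converge. The limit is a base point in $K$, and we may take it to be $c$. Let $u\in cz$ be a maximizer for $z$ and, by (D4), let $u_j\in c_jz_j$ converge to $u$. After passing to a further subsequence, $u_jz_j\to D$, a continuum containing $u$ and $z$, hence $uz$. So $\kappa(K_j,z_j)\ge h(u_j)\mu(u_jz_j)\to h(u)\mu(D)\ge h(u)\mu(uz)=\kappa(K,z)$.

($\kappa$5) Pass to a subsequence that realizes the upper limit and along which maximizers $u_j\in c_jy_j$ converge to a point $u$ and $u_jy_j\to D$. Then $\kappa(K_j,y_j)\to h(u)\mu(D)$, and we may assume $h(u)>0$. By \eqref{eq:voter}, $u\notin L_K(c)$; since $u\in\operatorname{Ls}c_jy_j$, the hypothesis gives $u\in cz$. It suffices to show $D\subset uz$, for then $h(u)\mu(D)\le h(u)\mu(uz)\le\kappa(K,z)$.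

Suppose $v\in D\setminus uz$; this means that the arcs $c_jy_j$, after passing near $u$, fall back before going on to $z$. Let $v_j\in u_jy_j$ converge to $v$. The points $c_j,u_j,v_j,y_j$ lie in this order on $c_jy_j$, so by Lemma~\ref{lem:zigzag} no point of $uv\setminus\{u,v\}$ lies in $cu\cap vz$. By hypothesis $v\in cz\cup L_K(c)$, and in either case $u\notin cv$: if $v\in cz\setminus uz$, then $v$ comes strictly before $u$ on $cz$, and if $v\in L_K(c)$, then $cv\subset L_K(c)\not\ni u$. Let $cz\cap cv=cg$. As $u\notin cg$, the point $g$ comes strictly before $u$ on $cz$, so $gu$ is nondegenerate and $gu\subset cu\cap gz$. Further $gz\cap gv\subset gz\cap cg=\{g\}$, so (D2) gives $vz=vg\cup gz$ and $uv=ug\cup gv$. A point of $gu\setminus\{g,u\}$ is not in $gv$, so it lies in $uv\setminus\{u,v\}$; it also lies in $cu$ and in $vz$. This is a contradiction.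
\end{proof}

Only ($\kappa$5) uses pointwise smoothness and the second half of \eqref{eq:voter}. Its hypothesis on $\operatorname{Ls}c_jy_j$ cannot be omitted. In $K_j=K=Y_{-1/2}$ take a voter with center $v_R$ and small radius, base point $c=v_R$, $z=(-\frac12,0)$ and $y_j=(-\frac12,\frac1j)$. If $u\in cz$ is a maximizer for $z$, then $uy_j\to uv_L\supsetneq uz$, so $\liminf\kappa(K,y_j)\ge h(u)\mu(uv_L)>\kappa(K,z)$. Thus $\kappa$ is in general only lower semicontinuous, and the main work in Section~\ref{sec:cont} is to approach $z$ by well-chosen points $y_j$.

\section{The selection}\label{sec:sigma}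

A voter of radius $\rho$ cannot tell apart the points it reaches inside its ball. To single out one point of $K$ we need voters of arbitrarily small radius, with weights tending to $0$ so that only finitely many of them can exceed a given positive level.

\begin{definition}\label{def:system}
A \emph{voting system} consists of numbers $\rho_k\in(0,2^{-k}]$ for $k\ge1$; for each \emph{level} $k$, finitely many voters $(\mathcal U_\iota,e_\iota,r_\iota,\rho_\iota)$ with $\rho_\iota=\rho_k$, indexed by pairs $\iota=(k,i)$, whose domains cover $C(X)$; and for each $\iota$ of level $k$ a continuous \emph{weight} $\lambda_\iota:C(X)\to[0,2^{-k}]$ with $\{\lambda_\iota>0\}=\mathcal U_\iota$.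
\end{definition}

Voting systems exist for every choice of the $\rho_k$. By Proposition~\ref{prop:stable} and Lemma~\ref{lem:voter}, every $K_0\in C(X)$ lies in the domain of a voter of radius $\rho_k$, and finitely many domains cover the compact space $C(X)$. As weights take
\begin{equation}\label{eq:weight}
\lambda_\iota(K)=2^{-k}\min\{1,\operatorname{dist}(K,C(X)\setminus\mathcal U_\iota)\},
\end{equation}
or the constant $2^{-k}$ if $\mathcal U_\iota=C(X)$.

Fix a voting system. Call $\iota$ \emph{active at $K$} if $K\in\mathcal U_\iota$, and write $A_\iota$, $\kappa_\iota$ for the objects of Section~\ref{sec:voters} belonging to $\iota$. For $z\in K$ put $\varphi_\iota(K,z)=\lambda_\iota(K)\kappa_\iota(K,z)$ if $\iota$ is active at $K$, and $\varphi_\iota(K,z)=0$ otherwise; thus $0\le\varphi_\iota(K,z)\le\lambda_\iota(K)\le2^{-k}$ at level $k$. Define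
\[
F_K(z)=\sup_\iota\varphi_\iota(K,z)\qquad(z\in K).
\]
Since each level is finite, a positive supremum is attained. By ($\kappa$4) with $K_j=K$, each $\varphi_\iota(K,\cdot)$ is lower semicontinuous on $K$. Hence so is $F_K$, and it attains its minimum $m(K)$ on the compact set $K$.

We take a supremum rather than a sum for the following reason. A point between $z$ and $z'$ lies on the arc from any base point to $z$ or to $z'$, so every voter prefers it to the worse of the two; this property survives suprema.

\begin{proposition}\label{prop:unique}
For every $K\in C(X)$ the function $F_K$ has exactly one minimizer.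
\end{proposition}

\begin{proof}
Let $z\ne z'$ be minimizers and $m=m(K)$. Suppose $m>0$, and take $y\in zz'\setminus\{z,z'\}\subset K$. Let $\iota$ be active at $K$ and $c\in A_\iota(K)$. Then $y\in cz$ or $y\in cz'$, say $y\in cz$. By ($\kappa$2), either $\kappa_\iota(K,z)=0$ and $\varphi_\iota(K,y)=0<m$, or $\varphi_\iota(K,y)<\varphi_\iota(K,z)\le m$. So all terms of $F_K(y)$ are less than $m$; as the supremum is $0$ or attained, $F_K(y)<m$, a contradiction.

Suppose $m=0$. For each $k$ some $\iota$ of level $k$ is active at $K$, and $\kappa_\iota(K,z)=\kappa_\iota(K,z')=0$. By ($\kappa$1), $z,z'\in\bar B(e_\iota,2^{-k})$. So $d(z,z')\le2^{1-k}$ for all $k$, a contradiction.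
\end{proof}

Let $\sigma(K)\in K$ be the minimizer of $F_K$. Theorem~\ref{thm:main} follows from the next proposition.

\begin{proposition}\label{prop:cont}
For every voting system the map $\sigma:C(X)\to X$ is continuous.
\end{proposition}

\section{Continuity of the minimizer}\label{sec:cont}

Let $K_j\to K$, $z=\sigma(K)$ and $m=m(K)$. It suffices to show that every subsequence of $(\sigma(K_j))$ has a further subsequence converging to $z$, so we may pass to subsequences at the start. Assume $\sigma(K_j)\to z^*\in K$. A voter $\iota$ active at $K$ is active at $K_j$ for large $j$, and there are only countably many voters; by a diagonal choice we may assume that for each $\iota$ active at $K$ there are base points $c^\iota_j\in A_\iota(K_j)$, for large $j$, with $c_j^\iota\to c^\iota\in A_\iota(K)$.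

\subsection*{Reduction to an upper bound}
For $\iota$ active at $K$, ($\kappa$4) and continuity of $\lambda_\iota$ give
\[
\varphi_\iota(K,z^*)\le\liminf_j\varphi_\iota(K_j,\sigma(K_j))\le\liminf_jm(K_j),
\]
so $F_K(z^*)\le\liminf_jm(K_j)$. It is therefore enough to prove
\begin{equation}\label{eq:goal}
\limsup_jm(K_j)\le m,
\end{equation}
for then $z^*$ minimizes $F_K$ and $z^*=z$ by Proposition~\ref{prop:unique}. To prove \eqref{eq:goal} we need test points $y_j\in K_j$ at which $F_{K_j}$ is almost at most $m$, and only the voters active at $K$ have to be consulted.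

\begin{lemma}\label{lem:test}
Let $y_j\in K_j$ and $M\ge0$. If $\limsup_j\varphi_\iota(K_j,y_j)\le M$ for each $\iota$ active at $K$, then $\limsup_jm(K_j)\le M$.
\end{lemma}

\begin{proof}
If $\iota$ is not active at $K$, then $\varphi_\iota(K_j,y_j)\le\lambda_\iota(K_j)\to\lambda_\iota(K)=0$, so the hypothesis holds for all $\iota$. For any $N$ there are finitely many voters of level at most $N$, and the others contribute at most $2^{-N}$. Hence $\limsup_jF_{K_j}(y_j)\le\max\{M,2^{-N}\}$ for all $N$, and $m(K_j)\le F_{K_j}(y_j)$.
\end{proof}

\subsection*{The case $m=0$}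
Here all active voters are content with $z$, and as test points we take base points of a voter of small radius. Fix $k$ and a voter $\gamma$ of level $k$ active at $K$; put $y_j=c_j^\gamma$ and $y=c^\gamma$. Let $\iota$ be any voter active at $K$, and write $c_j,c,e,\rho$ for $c^\iota_j,c^\iota,e_\iota,\rho_\iota$. By Lemma~\ref{lem:limits}(b) and (D2),
\[
\operatorname{Ls}c_jy_j\subset cy\cup L_K(c)\cup L_K(y)\subset\bigl(cz\cup L_K(c)\bigr)\cup\bigl(yz\cup L_K(y)\bigr).
\]
Since $\kappa_\iota(K,z)=\kappa_\gamma(K,z)=0$, ($\kappa$1) and \eqref{eq:voter} show that the first bracket lies in $\bar B(e,\rho)$ and the second in $\bar B(e_\gamma,2^{-k})$. The point $z$ lies in both balls, so every $u\in\operatorname{Ls}c_jy_j$ satisfies $d(u,e)\le\rho+2^{1-k}$. Let $u_j\in c_jy_j$ be maximizers for $\kappa_\iota(K_j,y_j)$. All their limit points lie in $\operatorname{Ls}c_jy_j$, and $\varphi_\iota(K_j,y_j)\le(d(u_j,e)-\rho)^+$, so $\limsup_j\varphi_\iota(K_j,y_j)\le2^{1-k}$. By Lemma~\ref{lem:test}, $\limsup_jm(K_j)\le2^{1-k}$ for every $k$, which is \eqref{eq:goal}.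

\subsection*{The case $m>0$}
Now $z$ is a compromise and need not be stable. Test points $y_j\to z$ chosen at random may be reached from the base points only by arcs that run along $L_K(z)$, and then ($\kappa$5) does not apply. The remedy is visible in the two fans: the minimizer lies between two voters that pull in different directions, and we take $y_j$ on the arc between their base points in $K_j$.

Let $J$ be the set of voters $\iota$ with $\varphi_\iota(K,z)=m$. It is nonempty and finite, its members are active at $K$, and $c^\iota\ne z$ for $\iota\in J$ by ($\kappa$1).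

\medskip
\noindent\textbf{Step 1.} \emph{There are $\alpha,\beta\in J$ with $z\in c^\alpha c^\beta$.}

Suppose not. By (D2), $zc^\iota\cap zc^{\iota'}\ne\{z\}$ for all $\iota,\iota'\in J$. Fix $\iota_0\in J$. The finitely many sets $zc^{\iota_0}\cap zc^\iota$, $\iota\in J$, are nondegenerate initial segments of $zc^{\iota_0}$, so the smallest of them, $zy$ with $y\ne z$, lies in every $zc^\iota$, $\iota\in J$. We move from $z$ a little along $zy$. Let $y'\in zy\setminus\{z\}$. For $\iota\in J$, ($\kappa$2) gives $\varphi_\iota(K,y')<m$. There are finitely many active $\iota\notin J$ whose level $k$ has $2^{-k}\ge m$; they satisfy $\varphi_\iota(K,z)<m$, so $\varphi_\iota(K,y')<m$ for $y'$ close to $z$ by ($\kappa$3). At levels $k$ with $2^{-k}<m$, all terms are less than $m$. Since the supremum is $0$ or attained, $F_K(y')<m$ for $y'$ close to $z$, a contradiction.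

\medskip
Fix such $\alpha,\beta$ and write $a=c^\alpha$, $b=c^\beta$, $a_j=c^\alpha_j$, $b_j=c^\beta_j$. Thus $za\cap zb=\{z\}$ and $ab=az\cup zb$. Moreover $z\notin L_K(a)$: otherwise $az\subset L_K(a)\subset\bar B(e_\alpha,\rho_\alpha)$ by \eqref{eq:voter}, and $\kappa_\alpha(K,z)=0$ by ($\kappa$1). For the same reason $z\notin L_K(b)$. Put
\[
P_a=az\cup L_K(a),\qquad P_b=bz\cup L_K(b).
\]

\noindent\textbf{Step 2.} \emph{If $v\in P_a\setminus\{z\}$, then $zv\cap za\ne\{z\}$; if $v\in P_b\setminus\{z\}$, then $zv\cap zb\ne\{z\}$. Hence $P_a\cap P_b=\{z\}$.}

If $v\in az\setminus\{z\}$, then $zv\subset za$. If $v\in L_K(a)$, then $av\subset L_K(a)\not\ni z$, so $zv\cap za\ne\{z\}$ by (D2). The statement for $b$ is symmetric. A point $v\ne z$ of $P_a\cap P_b$ would give $za\cap zb\ne\{z\}$ by (D3).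

\medskip
By (D4) choose $y_j\in a_jb_j\subset K_j$ with $y_j\to z$.

\medskip
\noindent\textbf{Step 3.} \emph{$\operatorname{Ls}a_jy_j\subset P_a$ and $\operatorname{Ls}b_jy_j\subset P_b$.}

By symmetry we prove the first inclusion. Lemma~\ref{lem:limits}(b) gives
\[
\operatorname{Ls}a_jy_j\subset\operatorname{Ls}a_jb_j\subset ab\cup L_K(a)\cup L_K(b)=P_a\cup P_b .
\]
Suppose $v\in\operatorname{Ls}a_jy_j\setminus P_a$: the arcs $a_jb_j$ overshoot $z$, return to it, and then go on to $b$. Then $v\in P_b\setminus\{z\}$, so $zv\cap zb=zg$ with $g\ne z$ by Step~2. Along a subsequence there are $v_j\in a_jy_j$ with $v_j\to v$. The points $a_j,v_j,y_j,b_j$ lie in this order on $a_jb_j$ and converge to $a,v,z,b$, so by Lemma~\ref{lem:zigzag} no point of $vz\setminus\{v,z\}$ lies in $av\cap zb$. Take $z'\in zg\setminus\{z,g\}$. Then $z'\in vz\setminus\{v,z\}$ and $z'\in zb$. Also $za\cap zv=\{z\}$, since otherwise (D3) would give $za\cap zb\ne\{z\}$; hence $av=az\cup zv\ni z'$. This is a contradiction.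

\medskip
\noindent\textbf{Step 4.} \emph{For every $\iota$ active at $K$, with $c_j=c_j^\iota$ and $c=c^\iota$, we have $\operatorname{Ls}c_jy_j\subset cz\cup L_K(c)$.}

We bound the arc $c_jy_j$ in two ways, through $a_j$ and through $b_j$. From $c_jy_j\subset c_ja_j\cup a_jy_j$, Lemma~\ref{lem:limits}(b) and Step~3,
\[
\operatorname{Ls}c_jy_j\subset ca\cup L_K(c)\cup L_K(a)\cup P_a\subset cz\cup L_K(c)\cup P_a,
\]
because $ca\subset cz\cup za$. With $b$ in place of $a$ we get $\operatorname{Ls}c_jy_j\subset cz\cup L_K(c)\cup P_b$. A point of $\operatorname{Ls}c_jy_j$ outside $cz\cup L_K(c)$ would lie in $P_a\cap P_b=\{z\}\subset cz$, which is absurd.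

\medskip
By Step~4 and ($\kappa$5), $\limsup_j\varphi_\iota(K_j,y_j)\le\varphi_\iota(K,z)\le m$ for every $\iota$ active at $K$, and Lemma~\ref{lem:test} gives \eqref{eq:goal}. This proves Proposition~\ref{prop:cont}, and with it Theorem~\ref{thm:main}. \qed

\section{Prescribed values}\label{sec:prescribed}

Propositions~\ref{prop:unique} and~\ref{prop:cont} hold for every voting system. To prove Theorem~\ref{thm:values}(i) we rig the election: at $K_s$ only voters centered at $a_s$ and $b_s$ are heard, with weights balanced at $z_s$.

\begin{proof}[Proof of Theorem~\ref{thm:values}(i)]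
Let $S_0$ be the set of $s$ with $z_s\in\{a_s,b_s\}$ and $S_1$ the set of the remaining $s$. Choose $\rho_k\in(0,2^{-k}]$ with $\rho_1<d(z_s,a_s)$ and $\rho_1<d(z_s,b_s)$ for all $s\in S_1$. At each level $k$ take finitely many voters of radius $\rho_k$ whose domains cover $C(X)$, and remove $K_1,\dots,K_n$ from all the domains, which stay open. Then add, by Lemma~\ref{lem:voter}, voters of radius $\rho_k$ whose domains contain $K_s$: one with center $z_s$ for each $s\in S_0$, and two, with centers $a_s$ and $b_s$, for each $s\in S_1$; from the domains of the voters added for $s$ remove all $K_t$ with $t\ne s$. At each level the domains still cover $C(X)$, and only the voters added for $s$ are active at $K_s$. Start with the weights \eqref{eq:weight}. Multiplying a weight by a constant in $(0,1]$ preserves the requirements of Definition~\ref{def:system}.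

Let $s\in S_1$, and let $\alpha_s,\beta_s$ be the voters of level $1$ with centers $a_s,b_s$ added for $s$. Since $z_s$ lies outside their balls, ($\kappa$1) gives $\varphi_{\alpha_s}(K_s,z_s)>0$ and $\varphi_{\beta_s}(K_s,z_s)>0$. Let $m_s\in(0,\frac12]$ be the smaller of these numbers, and scale down the weight of the other voter so that both equal $m_s$. If $S_1\ne\emptyset$, multiply all weights of levels $k\ge2$ by $\min_{s\in S_1}m_s$, so that all terms of these levels are at most $m_s/4$. Let $\sigma$ be the selection of the resulting voting system.

If $s\in S_0$, every voter active at $K_s$ has center $z_s$, and taking the base point $c=z_s$ in \eqref{eq:kappa} gives $\kappa(K_s,z_s)=0$. So $F_{K_s}(z_s)=0$ and $\sigma(K_s)=z_s$.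

If $s\in S_1$, then $F_{K_s}(z_s)=m_s$. Let $y\in K_s\setminus\{z_s\}$. Since $z_s\in a_sb_s\subset a_sy\cup yb_s$, the point $z_s$ lies in $a_sy\setminus\{y\}$ or in $b_sy\setminus\{y\}$, say in the first. The center $a_s$ is a base point of $\alpha_s$ in $K_s$, so ($\kappa$2) gives $\kappa_{\alpha_s}(K_s,y)\ge\kappa_{\alpha_s}(K_s,z_s)>0$, and then the inequality is strict. Hence $F_{K_s}(y)>m_s$, and $\sigma(K_s)=z_s$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{survey}
Problem survey with the abstract ``Unsolved problems concerning hyperspace retractions for curves, dispersed in the literature, are recalled and discussed, and various interrelations \dots'',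
\texttt{http://web.mst.edu/\textasciitilde{}wjcharat/publications/hypretr.pdf}.

\end{thebibliography}
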